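
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{conjB}{Conjecture B}

\title{Quasimorphisms and discontinuous homomorphisms\\ from group algebras}


\begin{abstract}
Assume the continuum hypothesis. It was conjectured that, for a locally compact group $G$, there is a discontinuous homomorphism from $L^1(G)$ into a Banach algebra if and only if, for some $n$, $G$ has infinitely many inequivalent $n$-dimensional irreducible unitary representations. We show that the ``if'' half is true for every $G$ and that the ``only if'' half is false. If $G$ carries an unbounded continuous quasimorphism, then $L^1(G)$ has a discontinuous homomorphism into a commutative Banach algebra. This applies to the free product of two copies of the finitary alternating group and to the universal cover of $PSL(2,\mathbb R)$, groups whose only finite-dimensional irreducible unitary representation is the trivial one.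
\end{abstract}

\section{The question and the answer}

Let $G$ be a locally compact group with a fixed left Haar measure $dx$. Its group algebra $L^1(G)$ is a Banach algebra under $(f*h)(x)=\int_G f(y)h(y^{-1}x)\,dy$. It is a closed ideal in the measure algebra $M(G)$. We write $\delta_x$ for the point mass at $x$, so that $(\delta_x*f)(y)=f(x^{-1}y)$ and $\|\delta_x*f\|=\|f\|$. A \emph{homomorphism} from $L^1(G)$ into a Banach algebra is an algebra homomorphism, with no continuity assumed. Representations of $G$ are continuous. The continuum hypothesis (CH) is assumed throughout, but it enters our proofs only through Theorem~\ref{thm:DE} below.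

When is there a discontinuous homomorphism from $L^1(G)$ into some Banach algebra? For abelian $G$ the answer is known: there is one if and only if the dual group $\widehat G$ is infinite. The irreducible unitary representations of an abelian group are one-dimensional, so the condition says that there are infinitely many irreducible unitary representations of the same finite dimension, namely $1$. In this form it makes sense for every $G$. The following conjecture is taken from \cite{source}.

\begin{conjB}
Let $G$ be a locally compact group. Then there is a discontinuous homomorphism from $L^1(G)$ into a Banach algebra if and only if there is $n\in\mathbb N$ such that $G$ has an infinite number of inequivalent, $n$-dimensional, irreducible unitary representations.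
\end{conjB}

The condition is a natural guess. If $\pi_1,\pi_2,\dots$ are inequivalent irreducible unitary representations of common dimension $n$, then $f\mapsto(\pi_k(f))_k$ maps $L^1(G)$ into the algebra $M_n(\ell^\infty)$ of $n\times n$ matrices over $\ell^\infty=\ell^\infty(\mathbb N)$, and under CH there are discontinuous homomorphisms from $\ell^\infty$ to apply to the matrix entries. The fixed $n$ is what makes all $\pi_k$ fit into one matrix algebra over a commutative algebra. This guess turns out to give a correct sufficient condition.

\begin{theorem}[CH]\label{thm:if}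
Let $G$ be a locally compact group which, for some $n$, has infinitely many inequivalent $n$-dimensional irreducible unitary representations. Then there is a discontinuous homomorphism from $L^1(G)$ into a Banach algebra.
\end{theorem}

The condition is not necessary. The reason is that the discontinuous homomorphisms of $\ell^\infty$ that we use factor through a quotient $\ell^\infty/P$ by a prime ideal $P$. To obtain a homomorphism into $\ell^\infty/P$, one does not need a sequence of multiplicative functionals on $L^1(G)$. It suffices to have functionals whose failure to be multiplicative, as a sequence, belongs to $P$. A source of such functionals is a \emph{quasimorphism}, that is, a map $q:G\to\mathbb R$ with finite \emph{defect}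
\[
D=\sup_{x,y\in G}|q(xy)-q(x)-q(y)|<\infty .
\]
For small $t>0$ the function $e^{itq}$ is a character of $G$ up to an error at most $tD$.

\begin{theorem}[CH]\label{thm:main}
Let $G$ be a locally compact group with an unbounded continuous quasimorphism. Then there is a discontinuous homomorphism from $L^1(G)$ into a commutative Banach algebra.
\end{theorem}

\begin{corollary}[CH]\label{cor:disproof}
Conjecture B is false. Let $G$ be either the countable discrete group $\operatorname{Alt}_f(\mathbb N)*\operatorname{Alt}_f(\mathbb N)$, where $\operatorname{Alt}_f(\mathbb N)$ is the group of even permutations of $\mathbb N$ with finite support, or the connected simple Lie group $\widetilde{SL}(2,\mathbb R)$, the universal cover of $PSL(2,\mathbb R)$. Then the only finite-dimensional irreducible unitary representation of $G$ is the trivial one, but $L^1(G)$ has a discontinuous homomorphism into a commutative Banach algebra.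
\end{corollary}

If the target is not required to be commutative, the sufficient condition of Theorem~\ref{thm:main} can be relaxed as follows.

\begin{theorem}[CH]\label{thm:index}
Let $G$ be a locally compact group, and suppose that some open subgroup of finite index in $G$ has an unbounded continuous quasimorphism. Then there is a discontinuous homomorphism from $L^1(G)$ into a Banach algebra.
\end{theorem}

We do not claim that one of the hypotheses of Theorems~\ref{thm:if} and~\ref{thm:index} must hold whenever a discontinuous homomorphism exists.

Section~\ref{sec:primes} collects what we need about prime ideals of $\ell^\infty$. Section~\ref{sec:Z} carries out the construction by hand for $G=\mathbb Z$, Section~\ref{sec:main} proves Theorem~\ref{thm:main}, Section~\ref{sec:examples} treats the two groups of Corollary~\ref{cor:disproof}, and Sections~\ref{sec:index} and~\ref{sec:if} prove Theorems~\ref{thm:index} and~\ref{thm:if}. The discontinuity in Theorems~\ref{thm:if} and~\ref{thm:main} rests on one remark: \emph{the kernel of a continuous homomorphism is closed}. So it is enough to construct homomorphisms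 whose kernels are not closed. Theorem~\ref{thm:index} is deduced from Theorem~\ref{thm:main}.

\section{Two prime ideals of $\ell^\infty$}\label{sec:primes}

Let $\mathbb N=\{1,2,\dots\}$ and fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Thus $\mathcal U$ is a family of nonempty subsets of $\mathbb N$, closed under finite intersections and supersets, containing all cofinite sets, and containing $A$ or $\mathbb N\setminus A$ for each $A\subset\mathbb N$. Consequently, if a finite union of sets is in $\mathcal U$, then so is one of the sets. Each sequence $(y_k)$ in a compact Hausdorff space has a unique limit $y=\lim_{\mathcal U}y_k$, characterized by $\{k:y_k\in V\}\in\mathcal U$ for every neighborhood $V$ of $y$. We say that a property holds \emph{for $\mathcal U$-many $k$} if it holds for all $k$ in some member of $\mathcal U$.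

The map $\varphi\mapsto\lim_{\mathcal U}\varphi$ is a character of $\ell^\infty=C(\beta\mathbb N)$. Its kernel $M_{\mathcal U}$ is a maximal ideal. The deep ingredient of this paper is the following theorem; see \cite{Esterle,DalesAJM}, and also \cite{DalesWoodin} and \cite[\S5.7]{DalesBook}.

\begin{theorem}[Dales, Esterle; CH]\label{thm:DE}
Let $X$ be a compact Hausdorff space and let $P$ be a nonmaximal prime ideal of $C(X)$ with $|C(X)/P|=2^{\aleph_0}$. Then there is a homomorphism from $C(X)$ into a commutative Banach algebra with kernel exactly $P$.
\end{theorem}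

For $X=\beta\mathbb N$ the cardinality condition always holds: $|\ell^\infty|=2^{\aleph_0}$, and for a proper ideal $P$ the constants embed $\mathbb C$ in $\ell^\infty/P$. We use two prime ideals. The first is
\[
P_{\mathcal U}=\{\varphi\in\ell^\infty:\ \varphi(k)=0\text{ for }\mathcal U\text{-many }k\}.
\]
It is a proper ideal. It is prime because the zero set of $\varphi\psi$ is the union of the zero sets of $\varphi$ and $\psi$. It is not maximal, since $P_{\mathcal U}\subset M_{\mathcal U}$ and $(1/k)_k\in M_{\mathcal U}\setminus P_{\mathcal U}$.

The ideal $P_{\mathcal U}$ is the right one for sequences of genuine representations. For quasimorphisms we need an ideal that also absorbs errors of size $O(t_k)$ for a given sequence $t_k\to0$. A prime ideal containing $(t_k)$ must contain all its roots $(t_k^{1/m})$, and this dictates the definition.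

\begin{lemma}\label{lem:Pt}
Let $0<t_k\le2^{-k^2}$ for $k\in\mathbb N$, and let
\[
P_t=\{\varphi\in\ell^\infty:\ \text{there is }m\in\mathbb N\text{ with }|\varphi(k)|\le t_k^{1/m}\text{ for }\mathcal U\text{-many }k\}.
\]
Then $P_t$ is a nonmaximal prime ideal of $\ell^\infty$. It contains every $\varphi$ with $\varphi(k)=O(t_k)$, and it contains no $\varphi$ such that $|\varphi(k)|\ge2^{-k}$ for all large $k$.
\end{lemma}

\begin{proof}
Since $0<t_k<1$, the numbers $t_k^{1/m}$ increase with $m$. Since $t_k\to0$, for all $C>0$ and $m$ we have
\begin{equation}\label{eq:absorb}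
C\,t_k^{1/m}\le t_k^{1/(m+1)}\quad\text{for all large }k .
\end{equation}
If $|\varphi(k)|\le t_k^{1/m}$ and $|\psi(k)|\le t_k^{1/m'}$ for $\mathcal U$-many $k$, then $|\varphi(k)+\psi(k)|\le2t_k^{1/M}$ with $M=\max(m,m')$ for $\mathcal U$-many $k$, and $\varphi+\psi\in P_t$ by \eqref{eq:absorb}. The same inequality shows that $P_t$ is closed under multiplication by bounded sequences and contains all sequences $O(t_k)$.

If $|\varphi(k)|\ge2^{-k}$ for all large $k$, then for each $m$ and all large $k>m$ we have $t_k^{1/m}\le2^{-k^2/m}<2^{-k}\le|\varphi(k)|$. So $\{k:|\varphi(k)|\le t_k^{1/m}\}$ is finite and does not belong to $\mathcal U$. Hence $\varphi\notin P_t$. In particular $1\notin P_t$ and $(2^{-k})_k\notin P_t$. Since $t_k^{1/m}\to0$ for each $m$, we have $P_t\subset M_{\mathcal U}$. As also $(2^{-k})_k\in M_{\mathcal U}$, the ideal $P_t$ is proper and not maximal.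

Finally, let $\varphi\psi\in P_t$, say $|\varphi(k)\psi(k)|\le t_k^{1/m}$ for all $k\in A\in\mathcal U$. For each $k\in A$ at least one of $|\varphi(k)|$, $|\psi(k)|$ is at most $t_k^{1/(2m)}$. One of the two alternatives holds for $\mathcal U$-many $k$, so $\varphi\in P_t$ or $\psi\in P_t$.
\end{proof}

\section{The construction for the integers}\label{sec:Z}

The mechanism is already visible for $G=\mathbb Z$, with $q(n)=n$. For $f\in\ell^1(\mathbb Z)$ and $t>0$ let $\omega_t(f)=\sum_nf(n)e^{itn}$; the functional $\omega_t$ is a character of $\ell^1(\mathbb Z)$. Put $x_k=2^{k^2+2}$ and $t_k=\pi/x_k\le2^{-k^2}$, and consider the homomorphism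
\[
\Lambda:\ell^1(\mathbb Z)\to\ell^\infty/P_t,\qquad \Lambda(f)=\bigl(\omega_{t_k}(f)\bigr)_k+P_t .
\]
If $h$ has finite support and $\sum_nh(n)=0$, then $|\omega_t(h)|=\bigl|\sum_nh(n)(e^{itn}-1)\bigr|\le t\sum_n|n||h(n)|$, so $\omega_{t_k}(h)=O(t_k)$ and $\Lambda(h)=0$. Such $h$ are dense in the ideal $I_0$ of all $f\in\ell^1(\mathbb Z)$ with $\sum_nf(n)=0$. But $\Lambda$ does not vanish on $I_0$. Indeed, let
\[
f=\sum_{j\ge1}2^{-j}(\delta_0-\delta_{x_j})\in I_0,\qquad\text{so that}\qquad
\operatorname{Re}\omega_{t_k}(f)=\sum_{j\ge1}2^{-j}\bigl(1-\cos(t_kx_j)\bigr).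
\]
Every term is nonnegative, and the term $j=k$ is $2^{-k}(1-\cos\pi)=2^{1-k}$. So $|\omega_{t_k}(f)|\ge2^{-k}$ for all $k$, and $\Lambda(f)\ne0$ by Lemma~\ref{lem:Pt}. The kernel of $\Lambda$ is not closed. Composing $\Lambda$ with an injective homomorphism of $\ell^\infty/P_t$ into a Banach algebra (Theorem~\ref{thm:DE}) gives a discontinuous homomorphism.

In words, $f$ has so much mass far out that $\omega_t(f)$ tends to $0$ along $t_k$ more slowly than any power $t_k^{1/m}$, whereas finitely supported elements of $I_0$ give $O(t_k)$. Three properties of $q(n)=n$ were used: $q$ is bounded on finite sets, $q$ is unbounded, and $q$ is additive. The last was used only to make $\Lambda$ multiplicative, and there the ideal $P_t$ has room to spare: an error $O(t_k)$ would do no harm.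

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $q$ be an unbounded continuous quasimorphism on $G$ with defect $D$. For $t>0$ put
\[
\omega_t(f)=\int_Gf(x)e^{itq(x)}\,dx\qquad(f\in L^1(G)),
\]
a linear functional with $|\omega_t(f)|\le\|f\|$.

\begin{lemma}\label{lem:almost}
For all $f,h\in L^1(G)$ and $t>0$ we have $|\omega_t(f*h)-\omega_t(f)\omega_t(h)|\le tD\,\|f\|\,\|h\|$.
\end{lemma}

\begin{proof}
As $e^{itq}$ is bounded and continuous, Fubini's theorem and left invariance give
$\omega_t(f*h)=\iint f(x)h(y)e^{itq(xy)}\,dx\,dy$. Now subtract $\omega_t(f)\omega_t(h)=\iint f(x)h(y)e^{it(q(x)+q(y))}\,dx\,dy$ and use $|e^{i\alpha}-e^{i\beta}|\le|\alpha-\beta|$ for real $\alpha,\beta$.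
\end{proof}

\noindent\textbf{The homomorphism.} Since $q$ is unbounded, there are $x_k\in G$ with $|q(x_k)|\ge\pi2^{k^2}$. Put
\[
t_k=\pi/|q(x_k)|\le2^{-k^2},\qquad\text{so that}\qquad e^{it_kq(x_k)}=-1,
\]
and let $P_t$ be the ideal of Lemma~\ref{lem:Pt}. By Lemma~\ref{lem:almost} the sequence $\bigl(\omega_{t_k}(f*h)-\omega_{t_k}(f)\omega_{t_k}(h)\bigr)_k$ is $O(t_k)$, so it lies in $P_t$. Hence
\[
\Lambda:L^1(G)\to\ell^\infty/P_t,\qquad\Lambda(f)=\bigl(\omega_{t_k}(f)\bigr)_k+P_t,
\]
is an algebra homomorphism. Let $\iota$ be an injective homomorphism of $\ell^\infty/P_t$ into a commutative Banach algebra, given by Theorem~\ref{thm:DE}, and let $\theta=\iota\circ\Lambda$. Then $\ker\theta=\ker\Lambda$. We show that this kernel contains a dense subspace of $I_0(G)=\{f\in L^1(G):\int f=0\}$, but not all of $I_0(G)$. Hence it is not closed and $\theta$ is discontinuous.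

\medskip\noindent\textbf{$\Lambda$ vanishes on a dense subspace of $I_0(G)$.} Let $h\in I_0(G)$ vanish outside a compact set $K$. Since $\int h=0$,
\[
|\omega_t(h)|=\Bigl|\int_Kh(x)\bigl(e^{itq(x)}-1\bigr)dx\Bigr|\le t\,\|h\|\sup_K|q| ,
\]
and $\sup_K|q|<\infty$ by continuity of $q$. So $\omega_{t_k}(h)=O(t_k)$ and $\Lambda(h)=0$. To see that such $h$ are dense in $I_0(G)$, fix once and for all $u\in C_c(G)$ with $u\ge0$ and $\int u=1$. Given $f\in I_0(G)$ and $\varepsilon>0$, choose $g\in C_c(G)$ with $\|f-g\|<\varepsilon$. Then $|\int g|<\varepsilon$, and $g-(\int g)u$ has compact support, integral zero, and distance less than $2\varepsilon$ from $f$.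

\medskip\noindent\textbf{$\Lambda$ does not vanish on $I_0(G)$.} As in Section~\ref{sec:Z}, with the bump $u$ replacing a point mass, put
\[
f=\sum_{j\ge1}2^{-j}(u-u_j)\in I_0(G),\qquad u_j=\delta_{x_j}*u .
\]
Let $c=\sup_{\operatorname{supp}u}|q|$. Then $|\omega_t(u)-1|\le tc$. Further, $\omega_t(u_j)=\int u(y)e^{itq(x_jy)}\,dy$, and for $y\in\operatorname{supp}u$ we have $|q(x_jy)-q(x_j)|\le D+|q(y)|\le D+c$. So $|\omega_t(u_j)-e^{itq(x_j)}|\le t(D+c)$, and this bound does not depend on $j$. Summing with the weights $2^{-j}$, whose sum is $1$, we get
\[
\Bigl|\omega_t(f)-\sum_{j\ge1}2^{-j}\bigl(1-e^{itq(x_j)}\bigr)\Bigr|\le t(D+2c).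
\]
Take $t=t_k$. The real parts $2^{-j}\bigl(1-\cos(t_kq(x_j))\bigr)$ are all nonnegative, and the one with $j=k$ equals $2^{1-k}$. Therefore
\[
|\omega_{t_k}(f)|\ge2^{1-k}-(D+2c)2^{-k^2}\ge2^{-k}\quad\text{for all large }k ,
\]
and $\Lambda(f)\neq0$ by Lemma~\ref{lem:Pt}. This proves Theorem~\ref{thm:main}. \qed

\begin{remark}
Unboundedness cannot be dropped from the construction: if $q$ is bounded and $(t_k)$ is any sequence as in Lemma~\ref{lem:Pt}, then $\omega_{t_k}(f)=\int f+O(t_k)$, so $\Lambda(f)$ is the class of the constant $\int f$ and nothing discontinuous arises. Continuity of $q$ was used to make $e^{itq}$ measurable and to bound $q$ on compact sets.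
\end{remark}

\section{Two groups without nontrivial finite-dimensional unitary representations}\label{sec:examples}

To prove Corollary~\ref{cor:disproof}, we show that in each of the two groups every finite-dimensional unitary representation is trivial, and we exhibit an unbounded continuous quasimorphism. The first fact means that the only finite-dimensional irreducible unitary representation is the one-dimensional trivial one, so the representation-theoretic condition in Conjecture B fails for every $n$. The second gives a discontinuous homomorphism by Theorem~\ref{thm:main}.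

\subsection{The free product $\operatorname{Alt}_f(\mathbb N)*\operatorname{Alt}_f(\mathbb N)$}

Write $S=\operatorname{Alt}_f(\mathbb N)=\bigcup_m\operatorname{Alt}(m)$. This infinite group is simple: a normal subgroup $N\ne1$ meets $\operatorname{Alt}(m)$ nontrivially for all large $m$, and then contains it, since $\operatorname{Alt}(m)$ is simple for $m\ge5$. Let $G=A*B$, where $A$ and $B$ are copies of $S$, with the discrete topology.

\medskip\noindent\textbf{Representations.} Every homomorphism $\rho:S\to U(n)$ is trivial. Otherwise it is injective, because $S$ is simple. But $n+1$ disjoint $3$-cycles in $S$ generate a subgroup isomorphic to $(\mathbb Z/3)^{n+1}$. The matrices in its image commute and have order dividing $3$, so they are simultaneously diagonalizable with cube roots of unity on the diagonal. There are only $3^n$ such diagonal matrices, a contradiction. A representation $G\to U(n)$ is trivial on $A$ and on $B$, hence trivial.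

\medskip\noindent\textbf{A quasimorphism.} Fix a $3$-cycle $a\in A$ and some $b\in B$, $b\ne1$. Define $\lambda:A\cup B\to\mathbb R$ by
\[
\lambda(a)=1,\qquad\lambda(a^{-1})=-1,\qquad\lambda=0\ \text{elsewhere, in particular on }B .
\]
This is consistent because $a\ne a^{-1}$, and $\lambda(s^{-1})=-\lambda(s)$. Each $g\in G$ has a unique normal form $g=s_1\cdots s_r$, with syllables $s_i\ne1$ taken alternately from $A$ and $B$. Put $q(g)=\sum_i\lambda(s_i)$, the number of syllables $a$ minus the number of syllables $a^{-1}$. Then $q(g^{-1})=-q(g)$, and $q((ab)^n)=n$, so $q$ is unbounded. It is not additive: for $g=ab$ and $h=b^{-1}a$ we have $gh=a^2=a^{-1}$, so $q(g)=q(h)=1$ and $q(gh)=-1$. This discrepancy of $3$ is the worst possible.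

Indeed, let $g,h\in G$. Let $u$ be the longest terminal string of syllables of $g$ such that $h$ begins with the syllables of $u^{-1}$. Then $g=wu$ and $h=u^{-1}v$ without cancellation, $gh=wv$, and since $q(u^{-1})=-q(u)$,
\[
q(g)+q(h)=q(w)+q(u)+q(u^{-1})+q(v)=q(w)+q(v).
\]
If $wv$ is in normal form, then $q(gh)=q(w)+q(v)$. Otherwise $w=w's$ and $v=s'v'$ with syllables $s,s'$ from the same factor. By maximality of $u$ we have $ss'\ne1$, so $w'(ss')v'$ is the normal form of $gh$ and
\[
|q(gh)-q(g)-q(h)|=|\lambda(ss')-\lambda(s)-\lambda(s')|\le3 .
\]
So $q$ is an unbounded quasimorphism, and Theorem~\ref{thm:main} applies to $\ell^1(G)=L^1(G)$. \qed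

\begin{remark}
It may seem strange that a group without nontrivial characters has an interesting homomorphism from its algebra into a commutative one. Here $G$ is perfect, since $S$ is simple and nonabelian. From
\[
\delta_{xyx^{-1}y^{-1}}-\delta_e=(\delta_x*\delta_y-\delta_y*\delta_x)*\delta_{(yx)^{-1}},\qquad
\delta_{xy}-\delta_e=(\delta_x-\delta_e)*\delta_y+(\delta_y-\delta_e)
\]
we see that every homomorphism from $\ell^1(G)$ into a commutative algebra kills $\delta_x-\delta_e$ for all $x\in G$, hence every finitely supported element of $I_0(G)$. A continuous one kills $I_0(G)$. There is no contradiction: the ideal generated by all commutators $f*h-h*f$ is dense in $I_0(G)$ but not equal to it, since the homomorphism $\Lambda$ of Section~\ref{sec:main} vanishes on the former but not on the latter.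
\end{remark}

\subsection{The universal cover of $PSL(2,\mathbb R)$}

Let $G=\widetilde{SL}(2,\mathbb R)$.

\medskip\noindent\textbf{Representations.} The Lie algebra $\mathfrak{sl}_2(\mathbb R)$ of $G$ has a basis $X,Y,Z$ with
$[X,Y]=2Y$, $[X,Z]=-2Z$ and $[Y,Z]=X$. Let $\rho:G\to U(n)$ be a representation. It is smooth, with differential $d\rho:\mathfrak{sl}_2(\mathbb R)\to\mathfrak u(n)$. The matrix $d\rho(X)$ is skew-Hermitian, hence diagonalizable with purely imaginary eigenvalues. The eigenvalues of $T\mapsto[d\rho(X),T]$ on $M_n(\mathbb C)$ are differences of these, hence also purely imaginary. But $d\rho(Y)$ and $d\rho(Z)$ satisfy the eigenvalue equations with eigenvalues $2$ and $-2$, so they vanish, and then $d\rho(X)=[d\rho(Y),d\rho(Z)]=0$. As $G$ is connected, $\rho$ is trivial.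

\medskip\noindent\textbf{A quasimorphism.} The idea is to lift the action of $PSL(2,\mathbb R)$ on the projective line to an action of $G$ on $\mathbb R$ and to measure how far $g$ moves the point $0$. The group $PSL(2,\mathbb R)$ acts on the space of lines through $0$ in $\mathbb R^2$. We identify the line of angle $\pi x$ with $x+\mathbb Z\in\mathbb R/\mathbb Z$, so that the rotation matrix of angle $\pi s$ acts by $x+\mathbb Z\mapsto x+s+\mathbb Z$. Through the covering map, $G$ acts on $\mathbb R/\mathbb Z$. Since $G\times\mathbb R$ is simply connected, the map $G\times\mathbb R\to\mathbb R/\mathbb Z$, $(g,x)\mapsto g\cdot(x+\mathbb Z)$, has a unique continuous lift $G\times\mathbb R\to\mathbb R$, written $(g,x)\mapsto g(x)$, with $e(0)=0$. By uniqueness of lifts on connected spaces: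
\begin{itemize}
\item $e(x)=x$, since both sides lift $x\mapsto x+\mathbb Z$ and agree at $0$;
\item $(gh)(x)=g(h(x))$, since both sides lift $(g,h,x)\mapsto gh\cdot(x+\mathbb Z)$ on $G\times G\times\mathbb R$ and agree at $(e,e,0)$;
\item $g(x+1)=g(x)+1$, since $g(x+1)-g(x)$ is continuous and integer-valued, and is $1$ at $(e,0)$.
\end{itemize}
So $G$ acts on $\mathbb R$ by homeomorphisms commuting with $x\mapsto x+1$. A homeomorphism of $\mathbb R$ is monotone, and the third property forces it to be increasing.

Put $q(g)=g(0)$, a continuous function on $G$. Let $g,h\in G$ and $n=\lfloor h(0)\rfloor$. From $n\le h(0)<n+1$ and monotonicity, $q(gh)=g(h(0))$ lies in $[g(0)+n,g(0)+n+1)$. The number $q(g)+q(h)=g(0)+h(0)$ lies in the same interval. Hence $|q(gh)-q(g)-q(h)|\le1$.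

Finally, let $s\mapsto r_s$ be the one-parameter subgroup of $G$ lying over the rotations of angle $\pi s$. Then $s\mapsto r_s(0)$ is a lift of $s\mapsto s+\mathbb Z$ with value $0$ at $s=0$, so $q(r_s)=s$ and $q$ is unbounded. Theorem~\ref{thm:main} applies, and Corollary~\ref{cor:disproof} is proved. \qed

\section{Subgroups of finite index}\label{sec:index}

An unbounded quasimorphism on a subgroup of finite index need not come from one on the whole group. For instance, every quasimorphism $q$ of the infinite dihedral group is bounded, although its subgroup $\mathbb Z$ of index $2$ has the unbounded quasimorphism $n\mapsto n$. Indeed, $|q(e)|\le D$, and $s^2=e$ gives $|2q(s)|\le|q(e)|+D\le2D$ for each reflection $s$. Every element is a reflection or a product of two reflections, so $|q|\le3D$.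

To pass from the subgroup $H$ to the group $G$, we map $L^1(G)$ homomorphically into the algebra of $m\times m$ matrices over $L^1(H)$, where $m$ is the index, and apply a discontinuous homomorphism of $L^1(H)$ to the entries.

\begin{proof}[Proof of Theorem~\ref{thm:index}]
Let $H$ be an open subgroup of finite index $m$ with an unbounded continuous quasimorphism, and write $G=\bigsqcup_{i=1}^mx_iH$ with $x_1=e$. Taking inverses, $G=\bigsqcup_{i=1}^mHx_i^{-1}$. As $H$ is open, we may take as Haar measure of $H$ the restriction of that of $G$, and $L^1(H)$ is then the closed subalgebra of $L^1(G)$ of functions vanishing off $H$. Accordingly, we regard a restriction $F|_H$ as a function on $G$, extended by $0$. If $F\in L^1(G)$ lives on $C\subset G$, that is, vanishes off $C$, then $\delta_x*F$ lives on $xC$ and $F*\delta_x$, which at $y$ is a constant multiple of $F(yx^{-1})$, lives on $Cx$.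

For $f\in L^1(G)$ put
\[
f_{ij}=(\delta_{x_i^{-1}}*f*\delta_{x_j})|_H\in L^1(H)\qquad(1\le i,j\le m).
\]
Let $F\in L^1(G)$. The part of $F$ living on the coset $Hx_l^{-1}$ is moved onto $H$ by right convolution with $\delta_{x_l}$, and the other parts are moved off $H$. So this part is $(F*\delta_{x_l})|_H*\delta_{x_l^{-1}}$, and
\[
F=\sum_{l=1}^m(F*\delta_{x_l})|_H*\delta_{x_l^{-1}} .
\]
For $F=\delta_{x_i^{-1}}*f$ this reads $\delta_{x_i^{-1}}*f=\sum_lf_{il}*\delta_{x_l^{-1}}$. Hence for $f,g\in L^1(G)$
\[
\delta_{x_i^{-1}}*f*g*\delta_{x_j}=\sum_{l=1}^mf_{il}*\bigl(\delta_{x_l^{-1}}*g*\delta_{x_j}\bigr).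
\]
Left convolution by an element of $L^1(H)$ preserves the functions living on $H$ and those living on $G\setminus H$. So restricting to $H$ gives $(f*g)_{ij}=\sum_lf_{il}*g_{lj}$. Thus $\Psi(f)=(f_{ij})$ defines a homomorphism $\Psi:L^1(G)\to M_m(L^1(H))$.

Let $\theta:L^1(H)\to B$ be the discontinuous homomorphism of Theorem~\ref{thm:main}, and let $\theta^{(m)}:M_m(L^1(H))\to M_m(B)$ be its entrywise application. For $f\in L^1(H)\subset L^1(G)$ we have $f_{11}=f$, because $x_1=e$. So the $(1,1)$ entry of $\theta^{(m)}(\Psi(f))$ is $\theta(f)$. If the homomorphism $\theta^{(m)}\circ\Psi:L^1(G)\to M_m(B)$ were continuous, then so would be $\theta$, as the $(1,1)$ entry of its restriction to $L^1(H)$. Hence $\theta^{(m)}\circ\Psi$ is discontinuous.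
\end{proof}

\section{The ``if'' half of the conjecture}\label{sec:if}

Let $\pi_k:G\to U(n)$ $(k\in\mathbb N)$ be pairwise inequivalent irreducible representations. We extend them to $M(G)$ by $\pi_k(\mu)=\int\pi_k\,d\mu$. If $(u_\alpha)$ is a bounded approximate identity of $L^1(G)$ consisting of probability densities with supports shrinking to $e$, then $\pi_k(u_\alpha)\to I$ and $\pi_k(\delta_g*u_\alpha)\to\pi_k(g)$. So $\pi_k(L^1(G))$ is a nonzero algebra with the same invariant subspaces as $\pi_k(G)$, and by Burnside's theorem
\begin{equation}\label{eq:burnside}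
\pi_k(L^1(G))=M_n(\mathbb C)\qquad(k\in\mathbb N).
\end{equation}
Consider the ideal
\[
J=\{f\in L^1(G):\ \pi_k(f)=0\text{ for }\mathcal U\text{-many }k\}.
\]

\begin{proposition}\label{prop:J}
The ideal $J$ is not closed in $L^1(G)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:if} from Proposition~\ref{prop:J}]
Let $\Theta:\ell^\infty\to B$ be a homomorphism into a Banach algebra with kernel $P_{\mathcal U}$, given by Theorem~\ref{thm:DE}. Since $\|\pi_k(f)\|\le\|f\|$, the map $f\mapsto(\pi_k(f))_k$ is a homomorphism of $L^1(G)$ into $M_n(\ell^\infty)$. Composing it with the entrywise application of $\Theta$, we get a homomorphism $L^1(G)\to M_n(B)$. Its kernel consists of those $f$ for which each of the $n^2$ entries of $\pi_k(f)$ vanishes for $\mathcal U$-many $k$. Since $\mathcal U$ is closed under finite intersections, this kernel is $J$. As $J$ is not closed, the homomorphism is discontinuous.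
\end{proof}

\subsection{Two model cases}

We begin with a device for approximating functions on the circle $\mathbb T$. Let $A(\mathbb T)$ be the algebra of functions $\Phi(z)=\sum_m\widehat\Phi(m)z^m$ on $\mathbb T$ with $\|\Phi\|_A=\sum_m|\widehat\Phi(m)|<\infty$.

\begin{lemma}\label{lem:synth}
Let $F\ge0$ be a nonconstant trigonometric polynomial on $\mathbb T$ with zero set $E$. For $\varepsilon>0$ let $F_\varepsilon=\max(F-\varepsilon,0)$. Then $F_\varepsilon\in A(\mathbb T)$, $F_\varepsilon$ vanishes in a neighborhood of $E$, and $\|F-F_\varepsilon\|_A\to0$ as $\varepsilon\to0$.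
\end{lemma}

\begin{proof}
Clearly $F_\varepsilon=0$ on the open set $\{F<\varepsilon\}\supset E$. View functions on $\mathbb T$ as functions of the angle and let $\|\cdot\|_2$ be the $L^2$ norm for normalized Lebesgue measure. If $\Phi$ is Lipschitz, then $\widehat{\Phi'}(m)=im\widehat\Phi(m)$, and by the Cauchy--Schwarz and Parseval relations
\[
\sum_m|\widehat\Phi(m)|\le|\widehat\Phi(0)|+\Bigl(\sum_{m\ne0}m^{-2}\Bigr)^{1/2}\Bigl(\sum_m|m\widehat\Phi(m)|^2\Bigr)^{1/2}\le\|\Phi\|_\infty+C\|\Phi'\|_2<\infty ,
\]
with an absolute constant $C$. So the continuous function $\Phi$ is the sum of its Fourier series, $\Phi\in A(\mathbb T)$, and $\|\Phi\|_A\le\|\Phi\|_\infty+C\|\Phi'\|_2$.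

Apply this to the Lipschitz function $\Phi=F-F_\varepsilon=\min(F,\varepsilon)$. We have $\|\Phi\|_\infty\le\varepsilon$. Off the set $\{F=\varepsilon\}$, which is finite as $F$ is not constant, the derivative $\Phi'$ is $F'$ where $F<\varepsilon$ and $0$ where $F>\varepsilon$. So $\|\Phi'\|_2^2$ is the integral of $|F'|^2$ over $\{F<\varepsilon\}$ and tends to the integral over the finite set $E$, which is $0$. Thus $\|F-F_\varepsilon\|_A\to0$. Moreover $F_\varepsilon=F-\Phi\in A(\mathbb T)$ for every $\varepsilon$.
\end{proof}

\begin{example}[the integers]\label{ex:Z}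
Let $G=\mathbb Z$, so that $\ell^1(\mathbb Z)\cong A(\mathbb T)$, and let $\pi_k$ be evaluation at $z_k$, with distinct $z_k\in\mathbb T$. Let $z_\infty=\lim_{\mathcal U}z_k$ and $F(z)=|z-z_\infty|^2$. By Lemma~\ref{lem:synth}, $F$ is the limit of functions $F_\varepsilon$ vanishing near $z_\infty$. These belong to $J$, because $z_k$ is near $z_\infty$ for $\mathcal U$-many $k$. But $F\notin J$, since $F(z_k)\ne0$ for all but at most one $k$. So $J$ is not closed.
\end{example}

\begin{example}[a product of groups of order two]\label{ex:prod}
Let $G=\prod_{k\in\mathbb N}\{\pm1\}$ and let $\pi_k$ be the $k$th coordinate. For each single $g\in G$, the value $\pi_k(g)\in\{\pm1\}$ is the same for $\mathcal U$-many $k$, so the argument of Example~\ref{ex:Z} finds nothing to work with. Moreover $\sigma(g)=\lim_{\mathcal U}\pi_k(g)$ is a discontinuous character: it is $1$ on the dense set of $g$ with finitely many coordinates $-1$, but $\sigma(-1,-1,\dots)=-1$. Another argument is needed to see that $J$ is not closed.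
\end{example}

The general proof combines the two situations. We suppose that $J$ is closed. The argument of Example~\ref{ex:Z}, applied to the powers of a single $g$, shows that, as far as traces are concerned, we are in the situation of Example~\ref{ex:prod} for every $g$. We then show that $L^1(G)/J$ is finite-dimensional. A finite-dimensional quotient can carry only finitely many of the $\pi_k$, so all the other $\pi_k$ are nonzero on $J$. By Baire's theorem a single $f\in J$ then has $\pi_k(f)\ne0$ for all but finitely many $k$, which contradicts the definition of $J$.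

\subsection{Proof of Proposition~\ref{prop:J}}

Assume, for a contradiction, that $J$ is closed.

\medskip\noindent\textbf{Step 0: an element with all $\pi_k(f_0)$ invertible.} The point masses $\delta_g$ need not belong to $L^1(G)$, so we multiply them by a fixed $f_0\in L^1(G)$ that loses no information. We claim that some $f_0$ has $\pi_k(f_0)$ invertible for all $k$. For each $k$ the set $N_k=\{f:\det\pi_k(f)=0\}$ is closed. It has empty interior: if it contained a neighborhood of $f$, then for each $h\in L^1(G)$ the polynomial $s\mapsto\det\pi_k(f+sh)$ would vanish near $0$, so its coefficient $\det\pi_k(h)$ of $s^n$ would be $0$, contradicting \eqref{eq:burnside}. By Baire's theorem $\bigcup_kN_k\ne L^1(G)$. Note that for $\mu\in M(G)$,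
\begin{equation}\label{eq:f0}
\mu*f_0\in J\iff\pi_k(\mu)\pi_k(f_0)=0\text{ for $\mathcal U$-many }k\iff\pi_k(\mu)=0\text{ for $\mathcal U$-many }k .
\end{equation}

\medskip\noindent\textbf{Step 1: traces are constant for $\mathcal U$-many $k$.} Since $U(n)$ is compact, $\sigma(g)=\lim_{\mathcal U}\pi_k(g)$ exists, and $\sigma:G\to U(n)$ is a homomorphism, possibly discontinuous (Example~\ref{ex:prod}). \emph{We claim that, for each $g\in G$, $\operatorname{tr}\pi_k(g)=\operatorname{tr}\sigma(g)$ for $\mathcal U$-many $k$.}

Let $z_1(k),\dots,z_n(k)\in\mathbb T$ be the eigenvalues of $\pi_k(g)$ with multiplicity, in any order, and let $E$ be the finite set of the limits $\lim_{\mathcal U}z_i(k)$, $1\le i\le n$. The function $F(z)=\prod_{\zeta\in E}|z-\zeta|^2$ is on $\mathbb T$ a nonnegative, nonconstant trigonometric polynomial with zero set $E$. Let $F_\varepsilon$ be as in Lemma~\ref{lem:synth}. For $\Phi\in A(\mathbb T)$ put $\Phi(g)=\sum_m\widehat\Phi(m)\delta_{g^m}\in M(G)$. Then $\|\Phi(g)\|\le\|\Phi\|_A$, and $\pi_k(\Phi(g))=\sum_m\widehat\Phi(m)\pi_k(g)^m$ is a diagonalizable matrix with eigenvalues $\Phi(z_i(k))$.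 For $\mathcal U$-many $k$, all $z_i(k)$ lie in the neighborhood of $E$ on which $F_\varepsilon$ vanishes, so $\pi_k(F_\varepsilon(g))=0$ and $F_\varepsilon(g)*f_0\in J$. Letting $\varepsilon\to0$ and using that $J$ is closed, we get $F(g)*f_0\in J$. By \eqref{eq:f0}, $\pi_k(F(g))=0$ for $\mathcal U$-many $k$, which means that all $z_i(k)$ lie in $E$. So for $\mathcal U$-many $k$ the $n$-tuple $(z_1(k),\dots,z_n(k))$ is one of the finitely many elements of $E^n$, and one of these occurs for $\mathcal U$-many $k$. Thus $\operatorname{tr}\pi_k(g)$ is the same for $\mathcal U$-many $k$, and this constant value is its $\mathcal U$-limit $\operatorname{tr}\sigma(g)$.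

\medskip\noindent\textbf{Step 2: linear relations pass from $\sigma$ to $\pi_k$.} Let $\mu=\sum_ra_r\delta_{h_r}$ be a finitely supported measure with $\sigma(\mu)=\sum_ra_r\sigma(h_r)=0$. With $\mu^*=\sum_r\overline{a_r}\,\delta_{h_r^{-1}}$, the number $\operatorname{tr}\pi_k(\mu^**\mu)$ is a finite linear combination of values $\operatorname{tr}\pi_k(g)$. So by Step 1, for $\mathcal U$-many $k$,
\[
\operatorname{tr}\bigl(\pi_k(\mu)^*\pi_k(\mu)\bigr)=\operatorname{tr}\pi_k(\mu^**\mu)=\operatorname{tr}\sigma(\mu^**\mu)=\operatorname{tr}\bigl(\sigma(\mu)^*\sigma(\mu)\bigr)=0,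
\]
and hence $\pi_k(\mu)=0$. Now choose $g_1,\dots,g_d\in G$ such that $\sigma(g_1),\dots,\sigma(g_d)$ is a basis of the span of $\sigma(G)$ in $M_n(\mathbb C)$, and write $\sigma(g)=\sum_ic_i(g)\sigma(g_i)$. Applying what we have shown to $\mu=\delta_g-\sum_ic_i(g)\delta_{g_i}$, together with \eqref{eq:f0}, we obtain
\begin{equation}\label{eq:rel}
\delta_g*f_0-\sum_{i=1}^dc_i(g)\,\delta_{g_i}*f_0\in J\qquad(g\in G).
\end{equation}

\medskip\noindent\textbf{Step 3: $L^1(G)/J$ is finite-dimensional.} As $J$ is a closed ideal, $Q=L^1(G)/J$ is a Banach algebra. Write $\bar f$ for the class of $f$, and let $W$ be the span of $\overline{\delta_{g_i}*f_0}$, $1\le i\le d$. By \eqref{eq:rel}, $\overline{\delta_g*f_0}\in W$ for every $g\in G$. If a continuous linear functional $\lambda$ on $Q$ vanishes on $W$, then for $h\in L^1(G)$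
\[
\lambda\bigl(\overline{h*f_0}\bigr)=\int_Gh(g)\,\lambda\bigl(\overline{\delta_g*f_0}\bigr)\,dg=0 ,
\]
since $h*f_0=\int h(g)\,\delta_g*f_0\,dg$ and $g\mapsto\delta_g*f_0$ is continuous into $L^1(G)$. As $W$ is finite-dimensional, hence closed, the Hahn--Banach theorem gives $\overline{h*f_0}\in W$. So right multiplication by $\bar f_0$ maps $Q$ into $W$. It is injective, because $h*f_0\in J$ implies $h\in J$ by \eqref{eq:f0} with $\mu=h$. Hence $\dim Q\le\dim W\le d$.

\medskip\noindent\textbf{Step 4: only finitely many $\pi_k$ vanish on $J$.} The representations of the algebra $L^1(G)$ given by different $\pi_k$ are inequivalent. Indeed, suppose that $R$ is invertible and $R\pi_k(f)=\pi_l(f)R$ for all $f\in L^1(G)$. Replacing $f$ by $\delta_g*f$, we get $R\pi_k(g)\pi_k(f)=\pi_l(g)\pi_l(f)R=\pi_l(g)R\pi_k(f)$. Choosing $f$ with $\pi_k(f)=I$, we get $R\pi_k(g)=\pi_l(g)R$ for all $g$. Taking adjoints, $R^*\pi_l(g)=\pi_k(g)R^*$ for all $g$, so $R^*R$ commutes with $\pi_k(G)$ and is a positive scalar by Schur's lemma. A multiple of $R$ is then unitary, so $\pi_k$ and $\pi_l$ are equivalent and $k=l$.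

Suppose $J\subset\ker\pi_k$ for $r$ different indices $k$. These $\pi_k$ induce pairwise inequivalent irreducible representations of $Q$ on $\mathbb C^n$. By the density theorem for several inequivalent irreducible representations (the extended form of Burnside's theorem), together they map $Q$ onto $M_n(\mathbb C)^r$. Hence $rn^2\le\dim Q<\infty$. So $J\not\subset\ker\pi_k$ for all but finitely many $k$.

\medskip\noindent\textbf{Step 5: the contradiction.} For each of these remaining $k$, $J\cap\ker\pi_k$ is a proper closed subspace of $J$, hence nowhere dense in $J$. As $J$ is closed, it is a Banach space, and by Baire's theorem there is $f\in J$ with $\pi_k(f)\ne0$ for all but finitely many $k$. Then $\{k:\pi_k(f)=0\}$ is finite and does not belong to the free ultrafilter $\mathcal U$, contradicting $f\in J$. \qed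

\begin{thebibliography}{9}

\bibitem{DalesAJM} H. G. Dales, Amer. J. Math. 101 (1979), 647--734.

\bibitem{DalesBook} H. G. Dales, \emph{Banach Algebras and Automatic Continuity}.

\bibitem{DalesWoodin} Dales and Woodin, \emph{An Introduction to Independence for Analysts}, LMS Lecture Notes 115.

\bibitem{Esterle} J. Esterle, Proc. London Math. Soc. (3) 36 (1978), 46--58 and 59--85.

\bibitem{source} \emph{When is there a discontinuous homomorphism from $L^1(G)$?},\\
\texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm110/sm11018.pdf}

\end{thebibliography}

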